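# Definable linear orders and the surreal numbers

## 1. The cut that an embedding of $\mathbb Z$ leaves behind

A surreal number is a function $x:\alpha\to\{+,-\}$ whose domain $\alpha$ is an ordinal, called the *birthday* or the *length* of $x$. We write $x(\gamma)=\text{undefined}$ when $\gamma\ge\alpha$. Two surreals are compared at the first place where they differ, with the convention $-<\text{undefined}<+$. The proper class of all surreals is $\mathrm{No}$. It also carries a field structure, which will hardly matter here.

Start with a small order, the integers. The usual embedding $f:\mathbb Z\to\mathrm{No}$ sends $n>0$ to a string of $n$ pluses, $0$ to the empty sequence, and $-n$ to a string of $n$ minuses: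
$$\cdots<\;--\;<\;-\;<\;\emptyset\;<\;+\;<\;++\;<\cdots .$$
For instance $--<-$ because the first difference is at place $1$, where we compare $-$ with "undefined". Now look at the first place where the sequences $f(n)$ are not all equal. This is place $0$; the values there are $-$ for $n<0$, undefined for $n=0$, and $+$ for $n>0$. The integers with the least value, $-$, form the initial segment $\{n:n<0\}$. Change the embedding to $f'(n)=f(n+3)$ and the same recipe gives $\{n:n<-3\}$. Put a $+$ in front of every $f(n)$ and the first difference moves to place $1$, but again we read off $\{n:n<0\}$. Each embedding marks a cut in $\mathbb Z$. A nonempty proper initial segment of $\mathbb Z$ has a last element, so each embedding marks a point.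

This works for every linear order. Call a map $f$ from a linear order $E$ to $\mathrm{No}$ *weakly monotone* if $e'\le e$ implies $f(e')\le f(e)$.

**Lemma 1 (splitting; ZF).** Let $E$ be a linear order (a set or a class) and $f:E\to\mathrm{No}$ weakly monotone and nonconstant. Let $\delta$ be the least ordinal such that the values $f(e)(\delta)\in\{-,\text{undefined},+\}$, for $e\in E$, are not all equal. Let $m$ be the least of these values, and put
$$C_f=\{e\in E: f(e)(\delta)=m\}.$$
Then $C_f$ is a nonempty proper initial segment of $E$.

*Proof.* Two different sign sequences differ at some place, so $\delta$ exists. The set $C_f$ is nonempty because $m$ is a value that occurs, and proper because at least two values occur. Let $e\in C_f$ and $e'<e$. Then $f(e')\le f(e)$, and the two sequences agree below $\delta$, so $f(e')(\delta)\le f(e)(\delta)=m$. As $m$ is least, $f(e')(\delta)=m$, that is, $e'\in C_f$. $\square$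

Note that $C_f$ is defined from $f$ without any choice.

Suppose now that someone hands us a set $E$ with a linear order isomorphic to $\mathbb Z$ but with no marked origin. Embedding it in $\mathrm{No}$ is easy: fix an isomorphism with $\mathbb Z$. That isomorphism is a set, and we may carry it along as a parameter. But suppose that we are handed a proper class of such copies, stacked one above the other into one long class linear order. An embedding of the whole order marks a point in every copy. If the embedding must be given by one formula with finitely many set parameters, then that formula defines a choice function for a proper class of sets. ZFC gives choice functions for sets of sets; it does not obviously give this.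

This is the tension in the following question, posed as open in the slides "The elementary theory of surreal arithmetic is bi-interpretable with set theory" (https://jdh.hamkins.org/wp-content/uploads/Slides-Elementary-theory-of-surreal-arithmetic-Hamkins-Kobe-Japan-2025.pdf). In Gödel–Bernays set theory with global choice (GBC), every class linear order order-embeds into $\langle\mathrm{No},<\rangle$: the surreals are *universal*. The slides ask: "Can one prove the universality of the surreals in ZFC for definable linear orders?"

In ZFC, a class means a class definable in the language of set theory from set parameters. We read the question as follows; this is an interpretation, not the exact wording. For every formula $\varphi(u,v,\vec p)$, is there a formula $\psi(u,v,\vec p,\vec q)$ such that ZFC proves: for all sets $\vec p$, if $\varphi(\cdot,\cdot,\vec p)$ defines a linear order on a class, then there are sets $\vec q$ such that $\psi(\cdot,\cdot,\vec p,\vec q)$ defines an order-embedding of it into $\langle\mathrm{No},<\rangle$? The embedding may thus use further set parameters. We code finitely many set parameters by one set $q$.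

The answer will be no, assuming that ZFC is consistent; and it will be yes in ZFC $+\,V=L$. We begin with the positive side, because it tells us what a counterexample must look like.

## 2. Inserting points one at a time, and the need for a well-order

Here is the natural way to embed a linear order $E$. Suppose $E$ comes with a well-order $\prec$ in which each point has only a set of predecessors. Treat the points in that order. When $e$ is reached, let $L$ be the set of images of earlier points below $e$ and $R$ the set of images of earlier points above $e$. Send $e$ to the simplest surreal $\{L\mid R\}$ strictly between $L$ and $R$. With $\mathbb Z$ enumerated as $0,1,-1,2,-2,\dots$ we get $\emptyset,\ +,\ -,\ ++,\ --,\dots$, which is the embedding $f$ above. With $a<b<c$ enumerated as $b,c,a$ we get $b\mapsto\emptyset$, $c\mapsto+$, $a\mapsto-$. With the enumeration $a,b,c$ we get $\emptyset,+,++$.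

Without such a well-order one can still proceed by rank, embedding $E\cap V_\alpha$ for $\alpha=0,1,2,\dots$. At stage $\alpha$ a point $x\in V_{\alpha+1}\setminus V_\alpha$ sees its sets $L_x$ and $R_x$. The trouble is exactly this: a whole set of new points may see the same $L_x$ and $R_x$, and the recipe would send them all to the same surreal. To spread them out we would enumerate that set. ZFC says that an enumeration exists for each set, but stages occur for all ordinals $\alpha$, and a definable embedding needs a definable selection of enumerations for all of them.

An enumeration is more than we need, though. A way to cut each set in two is enough, and by Lemma 1 it is also necessary.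

**Theorem C (classification, ZF).** A definable class linear order $E$ has a definable order-embedding into $\mathrm{No}$ iff there is a definable class function $d$ assigning to each *set* $I\subseteq E$ with $|I|\ge2$ a nonempty proper initial segment $d(I)$ of $I$. (Definability with set parameters on both sides.)

**Corollary D.** If there is a well-order of $V$ definable from set parameters (e.g. if $V=L$), then every definable linear order embeds definably into $\mathrm{No}$. So ZFC $+\,V=L$ proves every instance of universality, while by Theorem A (Section 4), if ZFC is consistent, ZFC does not.

## 3. From cuts to an embedding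

One direction of Theorem C is immediate. If $f:E\to\mathrm{No}$ is a definable order-embedding and $I\subseteq E$ is a set with at least two elements, then $f\restriction I$ is weakly monotone and nonconstant, so $d(I)=C_{f\restriction I}$ is as required.

For the other direction let $d$ be given. We follow the stages by rank. Two tools are needed: one spreads out the points of a single set, and one makes enough room in a gap to place such a set.

**Step 1: spreading out a set.** The purpose is to embed any nonempty set $I\subseteq E$ by a map $g_I$ obtained from $d$ alone. The idea is to keep cutting and record on which side $x$ falls.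

Let $x\in I$ and $J_0(x)=I$. Suppose that $J_\gamma(x)$ is defined and $|J_\gamma(x)|\ge2$. If $x\in d(J_\gamma(x))$, put the sign $-$ at $\gamma$ and let $J_{\gamma+1}(x)=d(J_\gamma(x))$. Otherwise put the sign $+$ at $\gamma$ and let $J_{\gamma+1}(x)=J_\gamma(x)\setminus d(J_\gamma(x))$. At limits take intersections. Stop when $J_\gamma(x)=\{x\}$. We always have $x\in J_\gamma(x)$. The sets strictly decrease, so the process stops: otherwise $\gamma\mapsto J_\gamma(x)$ would inject all ordinals into the power set of $I$. Let $g_I(x)$ be the resulting sign sequence.

For example, let $I=\{a<b<c\}$ and let $d$ always take the least element alone. Then $a\mapsto -$, $b\mapsto +-$, $c\mapsto ++$.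

**Lemma 2.** If $x<y$ in $I$, then $g_I(x)<g_I(y)$.

*Proof.* First, there is $\gamma$ with $J_\gamma(x)$ and $J_\gamma(y)$ both defined and different. Otherwise let $\gamma$ be the least stage at which one of the two processes stops, say that of $x$. Then $J_\gamma(y)$ is also defined, and $J_\gamma(y)=J_\gamma(x)=\{x\}$, although $y\in J_\gamma(y)$; a contradiction. The case of $y$ is the same. Take $\gamma$ least. It is not $0$, and not a limit since at limits we intersect; so $\gamma=\delta+1$. Write $J=J_\delta(x)=J_\delta(y)$. Both $x$ and $y$ lie in $J$. As $J_{\delta+1}(x)\ne J_{\delta+1}(y)$, exactly one of them lies in $d(J)$, and since $d(J)$ is an initial segment and $x<y$, it is $x$. So at place $\delta$ the signs are $-$ for $x$ and $+$ for $y$. At a place $\varepsilon<\delta$ the signs are equal, because $J_\varepsilon(x)=J_\varepsilon(y)$, $J_{\varepsilon+1}(x)=J_{\varepsilon+1}(y)$, and the two possible values of the latter are disjoint and nonempty. Hence $g_I(x)<g_I(y)$. $\square$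

**Step 2: room in a gap.** The purpose is to find, between two sets of surreals $L<R$, a sign sequence *all of whose extensions* lie between them, so that $g_I$ can be appended. The simplest element $\{L\mid R\}$ will not do: for $L=\{-\}$ and $R=\{+\}$ it is $\emptyset$, and its extension $-$ is not above $L$.

Let $L,R$ be sets of surreals with $l<r$ for all $l\in L$, $r\in R$; either may be empty. Let $\beta$ be the least ordinal $\ge$ all lengths of members of $L\cup R$. Define $s^*=s^*(L,R)$ of length $\beta+1$ by recursion. For $\gamma\le\beta$,
$$s^*(\gamma)=\begin{cases}+&\text{if some } l\in L \text{ with } l\supseteq s^*\restriction\gamma \text{ has } l(\gamma)\in\{\text{undefined},+\},\\ -&\text{otherwise.}\end{cases}$$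
For $L=\{-\}$ and $R=\{+\}$ we have $\beta=1$. At $\gamma=0$ the only $l$ has $l(0)=-$, so $s^*(0)=-$. At $\gamma=1$ the same $l$ extends $s^*\restriction1$ and $l(1)$ is undefined, so $s^*(1)=+$. Thus $s^*=-+$, and every sequence beginning with $-+$ lies above $-$ and below $+$.

**Lemma 3.** Every sign sequence $z$ extending $s^*(L,R)$ satisfies $L<z<R$.

*Proof.* We show by induction on $\gamma\le\beta+1$:

> every $l\in L$ (resp. $r\in R$) either extends $s^*\restriction\gamma$, or has a first difference $\delta<\gamma$ from $s^*$ and $l(\delta)<s^*(\delta)$ (resp. $r(\delta)>s^*(\delta)$).

For $\gamma=0$ everything extends the empty sequence. Let $\gamma$ be a limit. If a member of $L\cup R$ does not extend $s^*\restriction\gamma$, it has a first difference $\delta<\gamma$ from $s^*$, so it does not extend $s^*\restriction(\delta+1)$, and the hypothesis at $\delta+1<\gamma$ applies.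

Now pass from $\gamma$ to $\gamma+1$. Members that do not extend $s^*\restriction\gamma$ are covered by the hypothesis, so consider those that do.

Let $s^*(\gamma)=+$. If $l\supseteq s^*\restriction\gamma$, then $l(\gamma)=+$, and $l$ extends $s^*\restriction(\gamma+1)$, or $l(\gamma)<+$, which is a first difference of the right kind. Let $r\supseteq s^*\restriction\gamma$, and let $l$ be a witness for $s^*(\gamma)=+$. If $l(\gamma)=+$, then $r>l$ and agreement below $\gamma$ give $r(\gamma)=+$. If $l(\gamma)$ is undefined, then $l=s^*\restriction\gamma\subseteq r$, and $r>l$ gives $r(\gamma)=+$. In both cases $r$ extends $s^*\restriction(\gamma+1)$.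

Let $s^*(\gamma)=-$. Then by definition every $l\in L$ extending $s^*\restriction\gamma$ has $l(\gamma)=-$ and so extends $s^*\restriction(\gamma+1)$. Every $r\supseteq s^*\restriction\gamma$ has $r(\gamma)=-$, and extends $s^*\restriction(\gamma+1)$, or $r(\gamma)>-$, a first difference of the right kind. This completes the induction.

At $\gamma=\beta+1$, no member of $L\cup R$ extends $s^*$, since its length is at most $\beta$. So each has a first difference from $s^*$ at a place $\delta\le\beta$, in the right direction, and $z$ agrees with $s^*$ at all places $\le\beta$. Hence $l<z<r$. $\square$

**Step 3: gluing along ranks.** The purpose is to build the embedding of the whole class. By recursion on $\alpha$ we define order-embeddings $f_\alpha:E\cap V_\alpha\to\mathrm{No}$, increasing in $\alpha$, with $f_0=\emptyset$ and unions at limits. Given $f_\alpha$, call the members of $E\cap V_\alpha$ old and those of $E\cap(V_{\alpha+1}\setminus V_\alpha)$ new. For a new $x$ put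
$$L_x=\{f_\alpha(e):e\in E\cap V_\alpha,\ e<x\},\qquad R_x=\{f_\alpha(e):e\in E\cap V_\alpha,\ e>x\}.$$
Then $L_x<R_x$ because $f_\alpha$ is an order-embedding. Let $I_x$ be the set of new $y$ with $L_y=L_x$. As $f_\alpha$ is injective, such $y$ have the same old points below them, hence the same old points above them, so $R_y=R_x$. Put
$$f_{\alpha+1}(x)=s^*(L_x,R_x)^\frown g_{I_x}(x).$$

New and old points compare correctly by Lemma 3. Two new points $x<y$ with the same cut have $I_x=I_y$ and the same $s^*$, so they compare correctly by Lemma 2. If new points $x<y$ have $L_x\ne L_y$, then, as every old point below $x$ is below $y$, there is an old $e$ with $e<y$ and not $e<x$; so $x<e<y$ and $f_{\alpha+1}(x)<f_\alpha(e)<f_{\alpha+1}(y)$. Thus $f_{\alpha+1}$ is an order-embedding. The union $f=\bigcup_\alpha f_\alpha$ is a definable order-embedding of $E$ into $\mathrm{No}$, defined from $d$ and $E$. Theorem C is proved. $\square$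

*Proof of Corollary D (the positive part).* Let $\prec$ be a well-order of $V$ definable from parameters. For a set $I\subseteq E$ with $|I|\ge2$ let $e$ be its $\prec$-least element. Let $d(I)=\{x\in I:x\le e\}$ if this is not all of $I$. Otherwise $e$ is the largest element of $I$, and we let $d(I)=\{x\in I:x<e\}$, which is nonempty since $|I|\ge2$. Apply Theorem C. Under $V=L$ take $\prec$ to be the canonical well-order $<_L$ of $L$; the embedding is then uniformly definable from the parameters of $E$, so for each $\varphi$ there is one $\psi$. $\square$

## 4. Independence over ZFC: what is to be proved

By Theorem C a counterexample must contain many sets that cannot be cut definably. Here are the statements. The order $\Lambda=(X,\lhd)$ is defined in Section 5, by a formula $\varphi(u,v)$ without parameters. The group $\Gamma_\kappa$ is recalled there as well.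

**Theorem A.** ZFC proves that $\Lambda$ is a linear order all of whose proper initial segments are sets. Let $T$ be ZFC together with, for every formula $\psi(u,v,w)$, the sentence "for no set $q$ does $\psi(\cdot,\cdot,q)$ define an order-embedding of $\Lambda$ into $\langle\mathrm{No},<\rangle$". If ZFC is consistent, so is $T$. In particular, if ZFC is consistent, no $\psi$ works for this $\varphi$, and universality of $\mathrm{No}$ for definable linear orders is not provable in ZFC.

**Theorem B (strengthenings).**
(a) In the models constructed (Sections 6 to 9), for every set $q$ there are a proper class of $\kappa$ and $\lhd$-convex *sets* $E\subseteq X$, each isomorphic to $\Gamma_\kappa$, such that every weakly monotone map $E\to\mathrm{No}$ that is the restriction of a class function definable from $q$ is constant.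
(b) There is a parameter-free definable ordered *field* that, consistently relative to ZFC, has no embedding into $\mathrm{No}$ definable from set parameters, even as a linear order.
(c) If ZFC is consistent, GB + AC (for sets) does not prove that every class linear order, or every class ordered field, embeds into $\mathrm{No}$.

## 5. Finite modifications and the order $\Lambda$

Why can a copy of $\mathbb Z$ without an origin not be cut symmetrically? If $C$ is a nonempty proper initial segment of $\mathbb Z$, then $C+k\ne C$ for every $k\ge1$, and for large $k$ the shift pushes a given $n\in C$ above a given $m\notin C$. So we want sets $E$ on which a symmetry of the universe acts as a large translation, while the definition of a cut cannot notice it. Forcing supplies such symmetries: we add a generic function $b$, and let $E$ consist of variants of $b$.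

A first attempt takes $b:\kappa\to\mathbb Z$ and $E=\{b+n:n\in\mathbb Z\}$, where $n$ is added at all places, ordered by $n$. This is a copy of $\mathbb Z$, but it has a definable origin: $c\mapsto c(0)$ is an order-embedding into $\mathbb Z$. A condition that decides $b(0)$ is not respected by any translation. We should therefore shift $b$ only at places that a given condition says nothing about. This suggests finite modifications of $b$. They must be ordered with care. If we compare two finite modifications of $b$ at the *first* place where they differ, then $c\mapsto c(0)$ is weakly monotone and nonconstant, and the cut $\{c:c(0)<b(0)\}$ (with $b(0)$ a mere integer) is again definable. If we compare at the *last* difference, then a shift far out is a large shift. This is what we use.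

**Definition.** For functions $s,t$, write $s=^*t$ if they have the same domain and differ at only finitely many places. For an ordinal $\kappa$ let $\Gamma_\kappa$ be the group of finite-support functions $\kappa\to\mathbb Z$. Call $0\ne g\in\Gamma_\kappa$ *positive* if $g(\xi)>0$ for $\xi=\max\operatorname{supp}g$. Let $e_\beta\in\Gamma_\kappa$ be $1$ at $\beta$ and $0$ elsewhere.

Exactly one of $g,-g$ is positive if $g\ne0$, and sums of positive elements are positive (look at the larger of the two maxima), so $\Gamma_\kappa$ is an ordered abelian group with $g<h$ iff $h-g$ is positive. For example $\Gamma_1=\mathbb Z$, and in $\Gamma_2$ we have $0<e_0<100e_0<e_1$. In general, if $\beta$ lies above the supports of $h_0$ and $h_1$, then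
$$h_1<e_\beta+h_0, \tag{1}$$
since $e_\beta+h_0-h_1$ has the value $1$ at its largest support point $\beta$.

One difficulty remains. All these sets $E$ have to be arranged in one linear order, definably, without picking an element of any of them. So each $=^*$-class needs a *label* from a class that is definably linearly ordered. The device is to use functions all of whose proper initial segments lie in $L$: the class is then labeled by a subset of $L$, and subsets of $L$ are compared lexicographically along $<_L$.

**Definition of $\Lambda$ (in ZFC, no parameters).** Let $X$ be the class of all functions $b:\kappa\to\mathbb Z$ with $\kappa$ an ordinal of uncountable cofinality and $b\restriction\alpha\in L$ for all $\alpha<\kappa$. For such $b$ put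
$$A_b=\{s : \exists\alpha<\kappa\ (s:\alpha\to\mathbb Z,\ s=^*b\restriction\alpha)\}.$$
A finite modification of an element of $L$ is in $L$, so $A_b$ is a set and $A_b\subseteq L$. Put $b\lhd c$ iff one of the following holds:

1. $\operatorname{dom}b<\operatorname{dom}c$;
2. $\operatorname{dom}b=\operatorname{dom}c$, $A_b\ne A_c$, and the $<_L$-least element of $A_b\,\triangle\,A_c$ lies in $A_c$;
3. $\operatorname{dom}b=\operatorname{dom}c$, $A_b=A_c$, $b\neq c$, and $b(\xi)<c(\xi)$ for the largest $\xi$ with $b(\xi)\ne c(\xi)$.

Let $\Lambda=(X,\lhd)$ and let $\varphi(u,v)$ be the formula defining it.

As an example, let $b=0$ be the zero function on some $\kappa$ of uncountable cofinality. Then $A_b$ is the set of all finite-support functions $\alpha\to\mathbb Z$ with $\alpha<\kappa$, and the $c$ with $A_c=A_b$ will turn out to be the elements of $\Gamma_\kappa$. Uncountable cofinality is needed for the labels. For $\kappa=\omega$ and *any* $b:\omega\to\mathbb Z$, the set $A_b$ consists of all finite sequences of integers, so the label would not distinguish $0$ from the constant function $1$, and clause 3 would make no sense for them.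

**Lemma 4.** Let $b,c\in X$ have the same domain $\kappa$. Then $A_b=A_c$ iff $b=^*c$, i.e. iff $c-b\in\Gamma_\kappa$. If $b\in X$ has domain $\kappa$ and $g\in\Gamma_\kappa$, then $b+g\in X$.

*Proof.* If $b=^*c$, then $b\restriction\alpha=^*c\restriction\alpha$ for all $\alpha<\kappa$, so $A_b=A_c$. Conversely, let $A_b=A_c$ and $D=\{\xi<\kappa:b(\xi)\ne c(\xi)\}$. For $\alpha<\kappa$ we have $b\restriction\alpha\in A_b=A_c$, so $b\restriction\alpha=^*c\restriction\alpha$ and $D\cap\alpha$ is finite. If $D$ were infinite, let $\alpha$ be the supremum of the successors $\xi+1$ of its first $\omega$ elements $\xi$. As $\operatorname{cf}\kappa>\omega$, we have $\alpha<\kappa$, and $D\cap\alpha$ is infinite; a contradiction. Finally, $(b+g)\restriction\alpha$ is a finite modification of $b\restriction\alpha\in L$, so it lies in $L$. $\square$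

In particular the set of differences in clause 3 is finite and nonempty, so it has a largest element. For $b\in X$ with domain $\kappa$ put
$$E_b=\{c\in X:\operatorname{dom}c=\operatorname{dom}b,\ A_c=A_b\}=b+\Gamma_\kappa. \tag{2}$$

**Proposition 5 (ZFC).** $\Lambda$ is a linear order, all its proper initial segments are sets, each $E_b$ is a $\lhd$-convex set, and $g\mapsto b+g$ is an isomorphism of $\Gamma_\kappa$ onto $E_b$, where $\kappa=\operatorname{dom}b$.

*Proof.* On $E_b$ only clause 3 applies, and it says that $c\lhd c'$ iff $c'-c$ is positive in $\Gamma_\kappa$. So $E_b$ is linearly ordered and $g\mapsto b+g$ is an isomorphism. Among functions with the same domain, clause 2 orders the distinct classes $E_b$ by their labels: it is the lexicographic order on subsets of $L$, regarded as characteristic functions on the well-order $(L,<_L)$, and this is linear. Clause 1 orders by domain. So $\lhd$ is obtained by ordering first by domain, then by label, then inside a class, each time linearly. Hence $\Lambda$ is linear and each $E_b$ is convex. A proper initial segment omits some $c$, hence consists of elements $\lhd c$, and so is contained in $\{b\in X:\operatorname{dom}b\le\operatorname{dom}c\}$, which is a set. $\square$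

This proves the first sentence of Theorem A. What remains is to find models in which the sets $E_b$ cannot be cut definably. One generic $b$ is not enough, because set parameters are allowed: with $b$ as a parameter, $\{c\in E_b:c\unlhd b\}$ is a definable cut of $E_b$. We need a generic $b_\kappa$ for a proper class of $\kappa$, arranged so that each set parameter depends only on boundedly many of them. That is a class forcing.

## 6. A class product over a countable model of $V=L$

**Framework.** The purpose is to be able to speak of generic filters while assuming only that ZFC is consistent. Let $\mathrm{ZFC}^\ast$ be the theory in the language $\{\in,N\}$, with $N$ a constant, consisting of ZFC, "$N$ is a countable transitive set", and "$N\models\sigma$" for each axiom $\sigma$ of ZFC $+\,V=L$. If ZFC is consistent, so is $\mathrm{ZFC}^\ast$. Indeed, take finitely many $\sigma$, including Extensionality and $V=L$. ZFC proves them true in $L$, hence by reflection true in some $L_\alpha$, hence true in the transitive collapse of a countable elementary submodel of $L_\alpha$. So every finite part of $\mathrm{ZFC}^\ast$ can be interpreted in ZFC.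

We now argue in $\mathrm{ZFC}^\ast$. We construct a transitive set $N[G]$ and prove $N[G]\models\sigma$ for each axiom $\sigma$ of $T$ separately. A contradiction from $T$ uses finitely many axioms, so it would give a contradiction in $\mathrm{ZFC}^\ast$, hence one in ZFC. Statements about "every formula" below are schemes, proved for one formula at a time.

**The conditions.** Work in $N$, where GCH holds since $V=L$. Let $K$ be the class of uncountable successor cardinals. For $\kappa\in K$ let $Q_\kappa=\bigcup_{\alpha<\kappa}\mathbb Z^\alpha$, ordered by end-extension; longer is stronger. Let $P$ be the class of all set functions $p$ with $\operatorname{dom}p\subseteq K$ and $p(\kappa)\in Q_\kappa$ for $\kappa\in\operatorname{dom}p$. Put $p\le q$ iff $\operatorname{dom}p\supseteq\operatorname{dom}q$ and $p(\kappa)\supseteq q(\kappa)$ for all $\kappa\in\operatorname{dom}q$. The largest condition is $\emptyset$. For example, the condition $\{(\omega_1,s)\}$ with $s:\omega\to\mathbb Z$ fixes the first $\omega$ values of the function to be added at $\omega_1$ and says nothing else.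

For $\theta\in K$ let
$$P_\theta=\{p\in P:\operatorname{dom}p\subseteq\theta+1\},\qquad P_{>\theta}=\{p\in P:\operatorname{dom}p\cap(\theta+1)=\emptyset\},$$
and write $p_{\le\theta}\in P_\theta$ and $p_{>\theta}\in P_{>\theta}$ for the two restrictions of $p$. Then $p=p_{\le\theta}\cup p_{>\theta}$, $P\cong P_\theta\times P_{>\theta}$, and $p\le p_{\le\theta}$. The part $P_\theta$ is a set. Two facts carry the whole construction.

(i) *Closure.* Every decreasing sequence of length $\le\theta$ in $P_{>\theta}$ has a lower bound, namely the coordinatewise union: each $\kappa\in K$ with $\kappa>\theta$ is regular, so the union of at most $\theta$ functions from $Q_\kappa$, linearly ordered by inclusion, still has domain below $\kappa$. Likewise $P$ itself has lower bounds of decreasing $\omega$-sequences, since all $\kappa\in K$ are regular and uncountable.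

(ii) *Size.* $|P_\theta|\le\theta$. Let $\theta=\lambda^+$. For $\mu=\nu^+\in K$ and $\alpha<\mu$ we have $|\mathbb Z^\alpha|\le\nu^\nu=2^\nu=\mu$ by GCH if $\nu$ is infinite, as it is here; hence $|Q_\mu|=\mu$. A condition in $P_\theta$ consists of a partial function on $K\cap(\lambda+1)$ with values in sets of size $\le\lambda$, and possibly an element of $Q_\theta$. There are at most $\lambda^\lambda=2^\lambda=\theta$ of the former and $\theta$ of the latter.

**Generic filters and names.** A filter $G\subseteq P$ is *generic* if it meets every dense subclass of $P$ that is definable over $N$ with parameters. As $N$ is countable, there are only countably many of these, so there is a generic filter through each condition. A $P$-name is a set $\sigma\in N$ of pairs $(\tau,p)$ with $\tau$ a $P$-name and $p\in P$; its value is $\sigma^G=\{\tau^G:\exists p\in G\ (\tau,p)\in\sigma\}$. Let $N[G]$ be the set of all $\sigma^G$. The check-name $\check x=\{(\check y,\emptyset):y\in x\}$ has value $x$ and uses only the condition $\emptyset$.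

Let $G_\theta=G\cap P_\theta$. If $p\in G$, then $p_{\le\theta}\in G$ since $p\le p_{\le\theta}$, so $p_{\le\theta}\in G_\theta$. Hence $G_\theta$ is a filter on $P_\theta$: if $r\in G$ extends two members of $G_\theta$, so does $r_{\le\theta}$. It is $P_\theta$-generic over $N$: if $D\in N$ is dense in $P_\theta$, then $\{p\in P:p_{\le\theta}\in D\}$ is dense in $P$, because any $p$ can be extended to $r\cup p_{>\theta}$ with $r\in D$, $r\le p_{\le\theta}$. So some $p\in G$ has $p_{\le\theta}\in D\cap G_\theta$.

Every $P$-name is a set, so it mentions only a set of conditions, hereditarily, and is a $P_\theta$-name for some $\theta\in K$; then $\sigma^G=\sigma^{G_\theta}$. Therefore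
$$N[G]=\bigcup_{\theta\in K}N[G_\theta] \tag{3}$$
is an increasing union of transitive *set*-generic extensions of $N$, each satisfying ZFC and having the same ordinals as $N$, by the textbook theorems on set forcing.

## 7. Forcing with the class $P$

The textbook theorems about the forcing relation concern a set of conditions. The purpose of this section is to prove them for $P$. The decomposition (3) lets us take the atomic case from set forcing; the rest is an induction.

**Definition.** For atomic $\varphi$ and $P_\theta$-names $\sigma,\tau$, let $p\Vdash\varphi(\sigma,\tau)$ iff $p_{\le\theta}\Vdash_{P_\theta}\varphi(\sigma,\tau)$. For compound formulas, built with $\wedge,\neg,\exists$: let $p\Vdash\varphi\wedge\psi$ iff $p\Vdash\varphi$ and $p\Vdash\psi$; let $p\Vdash\neg\varphi$ iff no $q\le p$ has $q\Vdash\varphi$; and let $p\Vdash\exists x\,\varphi(x)$ iff $\{r:\exists\sigma\ r\Vdash\varphi(\sigma)\}$ is dense below $p$.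

**Lemma 6.** The atomic clause does not depend on $\theta$.

*Proof.* Let $\theta<\theta'$ in $K$ and let $\sigma,\tau$ be $P_\theta$-names. If $H$ is $P_{\theta'}$-generic over $N$, then $H\cap P_\theta$ is $P_\theta$-generic, by the argument just given for $G_\theta$, and gives $\sigma,\tau$ the same values. Suppose $p_{\le\theta}\Vdash_{P_\theta}\varphi$. If $p_{\le\theta'}\in H$, then $p_{\le\theta}\in H\cap P_\theta$, so $\varphi$ holds; thus $p_{\le\theta'}\Vdash_{P_{\theta'}}\varphi$. Suppose $p_{\le\theta}\not\Vdash_{P_\theta}\varphi$. Then some $r\le p_{\le\theta}$ in $P_\theta$ forces $\neg\varphi$ over $P_\theta$. By the same argument $r\cup p\restriction(\theta,\theta']$, which extends $p_{\le\theta'}$, forces $\neg\varphi$ over $P_{\theta'}$. So $p_{\le\theta'}\not\Vdash_{P_{\theta'}}\varphi$. $\square$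

For each formula $\varphi$, the relation $p\Vdash\varphi(\vec\tau)$ is definable over $N$: the atomic case by the definability of set forcing, uniformly in $\theta$, and the other cases by their definitions.

**Lemma 7 (forcing theorem).** For each formula $\varphi$ and all names:

* (a) if $p\Vdash\varphi$ and $q\le p$, then $q\Vdash\varphi$;
* (b) if $\{q:q\Vdash\varphi\}$ is dense below $p$, then $p\Vdash\varphi$;
* (c) for every generic $G$: $N[G]\models\varphi(\vec\tau^{\,G})$ iff some $p\in G$ has $p\Vdash\varphi(\vec\tau)$;
* (d) $p\Vdash\varphi(\vec\tau)$ iff $N[G]\models\varphi(\vec\tau^{\,G})$ for all generic $G\ni p$.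

*Proof.* A preliminary remark: if a definable class $D$ is dense below $p\in G$, then $G$ contains an element of $D$ below $p$. For $\{r\in D:r\le p\}\cup\{r:r\perp p\}$ is dense and definable, so $G$ meets it, and elements of $G$ are compatible with $p$.

*(a) and (b), by induction on $\varphi$.* Let $\varphi$ be atomic, with $P_\theta$-names. Then (a) holds since $q\le p$ implies $q_{\le\theta}\le p_{\le\theta}$. For (b), let $\{q:q\Vdash\varphi\}$ be dense below $p$. Given $r\le p_{\le\theta}$ in $P_\theta$, the condition $r\cup p_{>\theta}\le p$ has an extension $q\Vdash\varphi$, and $q_{\le\theta}\le r$ forces $\varphi$ over $P_\theta$. So the conditions in $P_\theta$ forcing $\varphi$ are dense below $p_{\le\theta}$, and $p_{\le\theta}\Vdash_{P_\theta}\varphi$. The case $\wedge$ is immediate from the induction hypothesis. The case $\exists$ is immediate from the definition: a class dense below $p$ is dense below every $q\le p$, and a class that is dense below a dense set of conditions below $p$ is dense below $p$. For $\neg$, (a) is clear. For (b), let $\{q:q\Vdash\neg\varphi\}$ be dense below $p$ and suppose some $r\le p$ forces $\varphi$. Some $q\le r$ forces $\neg\varphi$, while $q\Vdash\varphi$ by (a) for $\varphi$. This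 contradicts the definition of $q\Vdash\neg\varphi$.

*(c), by induction on $\varphi$.* Let $\varphi$ be atomic with $P_\theta$-names. By transitivity $N[G]\models\varphi$ iff $N[G_\theta]\models\varphi$, which holds iff some $r\in G_\theta$ forces $\varphi$ over $P_\theta$. Such an $r$ is in $G$ and $r=r_{\le\theta}$, so $r\Vdash\varphi$; conversely, if $p\in G$ and $p\Vdash\varphi$, then $p_{\le\theta}\in G_\theta$ is such an $r$. For $\wedge$, use the induction hypothesis, (a), and directedness of $G$. For $\neg$: the class of conditions that force $\varphi$ or force $\neg\varphi$ is definable, and dense by the definition of $\Vdash\neg\varphi$. So $G$ contains a condition of one of the kinds, and not of both kinds, by (a) and directedness. Hence some $p\in G$ forces $\neg\varphi$ iff no $p\in G$ forces $\varphi$ iff $N[G]\models\neg\varphi$. For $\exists$: if $p\in G$ forces $\exists x\,\varphi$, then by the preliminary remark some $r\in G$ and some $\sigma$ satisfy $r\Vdash\varphi(\sigma)$, so $N[G]\models\varphi(\sigma^G)$. Conversely, if $N[G]\models\varphi(\sigma^G)$, then some $r\in G$ forces $\varphi(\sigma)$, and by (a) so do all its extensions, hence $r\Vdash\exists x\,\varphi$.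

*(d).* The direction from left to right is (c). If $p\not\Vdash\varphi$, then by (b) there is $q\le p$ with no extension forcing $\varphi$, that is, $q\Vdash\neg\varphi$. A generic $G\ni q$ contains $p$, and $N[G]\models\neg\varphi$ by (c). $\square$

By (d), the formulas forced by $p$ are closed under logical consequence, and we may use $\forall$ and $\to$ as abbreviations.

## 8. $N[G]$ is a model of ZFC with constructible universe $N$

The axioms at risk are Separation, Collection and Power Set, since a formula evaluated in $N[G]$ sees all coordinates at once. The next lemma is the tool. It says that $\theta$ questions can be reduced to questions about the set forcing $P_\theta$, by strengthening a condition only above $\theta$. This is where (i) and (ii) meet: there are only $\theta$ pairs of a question and a condition in $P_\theta$, and the upper part can be extended $\theta$ times.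

**Lemma 8.** Let $\theta\in K$, let $\varphi(\xi,y,z)$ be a formula, $\tau$ a name, $S$ a definable class of names, and $p\in P$. Suppose that for all $\xi<\theta$ and $t\le p$ there are $t'\le t$ and $\sigma\in S$ with $t'\Vdash\varphi(\check\xi,\sigma,\tau)$. Then there are $q\le p$ with $q_{\le\theta}=p_{\le\theta}$ and a set $W\in N$ of triples $(\xi,r,\sigma)$, with $\xi<\theta$, $r\in P_\theta$, $\sigma\in S$, such that

* $r\cup q_{>\theta}\Vdash\varphi(\check\xi,\sigma,\tau)$ for all $(\xi,r,\sigma)\in W$, and
* for every $\xi<\theta$ the set $\{r:\exists\sigma\,(\xi,r,\sigma)\in W\}$ is dense below $q_{\le\theta}$ in $P_\theta$.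

If $p\Vdash\forall\xi<\check\theta\,\exists y\,\varphi(\xi,y,\tau)$, then the hypothesis holds with $S$ the class of all names.

*Proof.* The last sentence: by Lemma 7(d) every $t\le p$ forces $\exists y\,\varphi(\check\xi,y,\tau)$, and the definition of this gives $t'$ and $\sigma$.

For the construction, work in $N$. By (ii) we can enumerate $\theta\times\{r\in P_\theta:r\le p_{\le\theta}\}$ as $(\xi_i,r_i)_{i<\theta}$, possibly with repetitions. Put $q_0=p_{>\theta}$. Given $q_i\le p_{>\theta}$ in $P_{>\theta}$, we have $r_i\cup q_i\le p$. By hypothesis there is an extension of $r_i\cup q_i$, which we write as $r_i'\cup q_{i+1}$ with $r_i'\le r_i$ in $P_\theta$ and $q_{i+1}\le q_i$ in $P_{>\theta}$, and a name $\sigma_i\in S$, such that $r_i'\cup q_{i+1}\Vdash\varphi(\check\xi_i,\sigma_i,\tau)$. Take the $<_L$-least such triple $(r_i',q_{i+1},\sigma_i)$. At limits $i\le\theta$ let $q_i$ be the coordinatewise union, which is a condition by (i). Let $q=p_{\le\theta}\cup q_\theta$ and $W=\{(\xi_i,r_i',\sigma_i):i<\theta\}$. The first property follows from $r_i'\cup q_\theta\le r_i'\cup q_{i+1}$ and Lemma 7(a). For the second, given $\xi<\theta$ and $r\le p_{\le\theta}=q_{\le\theta}$ in $P_\theta$, choose $i$ with $(\xi,r)=(\xi_i,r_i)$;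 then $r_i'\le r$ is in the set. $\square$

**How the lemma is used.** Suppose that the hypothesis of Lemma 8 holds for some $p_0\in G$, and hence for every $p\le p_0$. Then the class of $q\le p_0$ for which there is a set $W$ with the two listed properties is definable over $N$ and dense below $p_0$. So there is such a $q\in G$, with a $W$. We claim:
$$\text{for each }\xi<\theta\text{ there is }(\xi,r,\sigma)\in W\text{ with }r\in G_\theta; \tag{4}$$
$$\text{if }(\xi,r,\sigma)\in W\text{ and }r\in G_\theta,\text{ then }N[G]\models\varphi(\xi,\sigma^G,\tau^G). \tag{5}$$
For (4) use that $q_{\le\theta}\in G_\theta$, that $G_\theta$ is generic over $N$, and the density below $q_{\le\theta}$. For (5), $r$ and $q$ have a common extension in $G$; it is $\le r\cup q_{>\theta}$, so $r\cup q_{>\theta}\in G$, and this condition forces $\varphi(\check\xi,\sigma,\tau)$.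

**Lemma 9.** $N[G]\models$ ZFC, and $L^{N[G]}=N$.

*Proof.* Extensionality and Foundation hold because $N[G]$ is transitive. Pairing, Union, Infinity and Choice hold because, by (3), $N[G]$ is an increasing union of transitive models of ZFC; a choice function for a family in $N[G_\theta]$ can be found in $N[G_\theta]$.

**Step 1: Collection over an index set $\theta\in K$.** Here we find a set containing witnesses. Suppose $N[G]\models\forall\xi<\theta\,\exists y\,\varphi(\xi,y,\tau^G)$. Some $p_0\in G$ forces this, so Lemma 8 applies with $S$ the class of all names, and we get $W$ with (4) and (5). The set $Y=\{\sigma^G:\sigma\text{ occurs in }W\}$ has the name $\{(\sigma,\emptyset):\sigma\text{ occurs in }W\}$, so $Y\in N[G]$, and by (4) and (5) it contains a witness for every $\xi<\theta$.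

**Step 2: Separation for subsets of $\theta\in K$.** Here we show in addition *where* the subset lies. Let $\psi(\xi,\tau)$ be given. Apply Lemma 8 to the formula
$$\chi(\xi,y,\tau):\quad(y=1\wedge\psi(\xi,\tau))\vee(y=0\wedge\neg\psi(\xi,\tau))$$
with $S=\{\check0,\check1\}$ and $p_0=\emptyset$. The hypothesis holds, since every $t$ has an extension that forces $\psi(\check\xi,\tau)$ or forces $\neg\psi(\check\xi,\tau)$, and then it forces $\chi(\check\xi,\check1,\tau)$ or $\chi(\check\xi,\check0,\tau)$. We get $W$ with (4) and (5). If $r\in G_\theta$ and $(\xi,r,\check1)\in W$, then $\psi(\xi,\tau^G)$ holds in $N[G]$; if $r\in G_\theta$ and $(\xi,r,\check0)\in W$, then $\neg\psi(\xi,\tau^G)$ holds; and for each $\xi$ one of the two occurs. Hence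
$$\{\xi<\theta:N[G]\models\psi(\xi,\tau^G)\}=\{\xi<\theta:\exists r\in G_\theta\ (\xi,r,\check1)\in W\}\in N[G_\theta].$$
Taking $\psi(\xi,\tau)$ to be $\xi\in\tau$, where $\tau$ may be any $P$-name, we obtain
$$\mathcal P(\theta)\cap N[G]\subseteq N[G_\theta]. \tag{6}$$

**Step 3: arbitrary sets.** Here we transfer the above to any $a\in N[G]$. By (3) $a$ lies in some $N[G_\eta]$, and there is a bijection $h\in N[G_\eta]$ from an ordinal $\mu$ onto $a$. Choose $\theta\in K$ with $\theta\ge\mu,\eta$. Separation for $a$ and a formula $\psi(x,\cdot)$ follows from Separation for $\theta$ and the formula $\xi<\mu\wedge\psi(h(\xi),\cdot)$, by taking the image under $h$. Collection for $a$ and $\varphi(x,y,\cdot)$ follows from Collection for $\theta$ and the formula $\xi\ge\mu\vee\varphi(h(\xi),y,\cdot)$. If $c\in N[G]$ is a subset of $a$, then $h^{-1}[c]\subseteq\theta$ lies in $N[G_\theta]$ by (6), and so does $c$. Hence $\mathcal P(a)^{N[G]}=\mathcal P(a)^{N[G_\theta]}$, which is a set of $N[G]$. So Power Set holds, and Replacement follows from Collection and Separation.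

**Step 4: the constructible universe.** This step is needed because $\Lambda$ is defined through $L$. By (3) $N[G]$ has the same ordinals as $N$, the construction of $L$ is absolute for transitive models, and $N\models V=L$. So $L^{N[G]}=N$. $\square$

**Lemma 10.** Every $f:\omega\to\mathrm{Ord}$ in $N[G]$ lies in $N$. Hence each $\kappa\in K$ has uncountable cofinality in $N[G]$.

*Proof.* Let $f=\dot f^G$, where $p_0\in G$ forces that $\dot f$ is a function from $\omega$ to the ordinals. Let $p\le p_0$. In $N$, using $<_L$ to choose, build a decreasing sequence $p=p_0'\ge p_1'\ge p_2'\ge\cdots$ such that $p_{n+1}'$ decides the value $\dot f(n)$, that is, forces $\dot f(\check n)=\check\gamma_n$ for some ordinal $\gamma_n$. By (i) the sequence has a lower bound. With $h\in N$ given by $h(n)=\gamma_n$, the lower bound forces $\dot f=\check h$, by Lemma 7(d). So the conditions that force $\dot f=\check h$ for some $h\in N$ are dense below $p_0$; one of them is in $G$, and $f=h\in N$. If $\kappa\in K$ had countable cofinality in $N[G]$, a cofinal map $\omega\to\kappa$ would lie in $N$, where $\kappa$ is regular and uncountable. $\square$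

## 9. The generic functions and their finite shifts

For $\kappa\in K$ let
$$b_\kappa=b_\kappa^G=\bigcup\{p(\kappa):p\in G,\ \kappa\in\operatorname{dom}p\}.$$
It has the name
$$\dot b=\{((\xi,n)\check{\ },\{(\kappa,s)\}):s\in Q_\kappa,\ \xi\in\operatorname{dom}s,\ s(\xi)=n\}. \tag{7}$$

**Lemma 11.** $b_\kappa\in X^{N[G]}$ for each $\kappa\in K$.

*Proof.* Members of $G$ are compatible, so $b_\kappa$ is a function. For $\xi<\kappa$ the conditions $p$ with $\kappa\in\operatorname{dom}p$ and $\xi\in\operatorname{dom}p(\kappa)$ are dense, so $b_\kappa:\kappa\to\mathbb Z$ is total. For $\alpha<\kappa$, the restriction $b_\kappa\restriction\alpha$ is an initial segment of some $p(\kappa)\in N$, so it lies in $N=L^{N[G]}$ by Lemma 9. By Lemma 10, $\kappa$ has uncountable cofinality in $N[G]$. $\square$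

Next come the symmetries. For $\kappa\in K$ and $g\in\Gamma_\kappa$ let $\pi_g$ be the map on $P$ that changes only the coordinate $\kappa$ of conditions $p$ with $\kappa\in\operatorname{dom}p$:
$$(\pi_gp)(\kappa)=p(\kappa)+g\restriction\operatorname{dom}p(\kappa).$$
A finite-support function is coded by a finite set, so $\Gamma_\kappa$ is the same in $N$ and in $N[G]$, and $g\in N$.

**Lemma 12.** Let $G'=\pi_g[G]$. Then $G'$ is generic, $N[G']=N[G]$, and $b_\kappa^{G'}=b_\kappa^G+g$. If $\theta\in K$ and $\theta<\kappa$, then every $P_\theta$-name has the same value under $G$ and $G'$.

*Proof.* The map $\pi_g$ preserves domains and end-extension and has the inverse $\pi_{-g}$; it is an automorphism of $P$ definable over $N$. If $D$ is a definable dense class, so is $\pi_{-g}[D]$; as $G$ meets the latter, $G'$ meets $D$. So $G'$ is a generic filter. Let $\pi_g$ act on names by $\pi_g\sigma=\{(\pi_g\tau,\pi_gp):(\tau,p)\in\sigma\}$; this is defined in $N$ by recursion. By induction $(\pi_g\rho)^{G'}=\rho^G$, and with $\rho=\pi_{-g}\sigma$ we get $\sigma^{G'}=(\pi_{-g}\sigma)^G$. So $N[G']\subseteq N[G]$, and by symmetry equality holds. The formula for $b_\kappa^{G'}$ is clear from the definition. If $\theta<\kappa$, then $\pi_g$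 is the identity on $P_\theta$, so $G'\cap P_\theta=G\cap P_\theta$, and values of $P_\theta$-names depend only on this. $\square$

## 10. Shifting a cut past its own complement

Everything is in place. Suppose a formula with a parameter $q$ cuts $E_b$, where $b=b_\kappa$ and $q$ depends only on coordinates below $\kappa$. A condition $p$ forces that a certain $b+h_0$ is in the lower part. But $p$ knows $b$ only up to some place below $\kappa$. A shift of $b$ beyond that place respects $p$, the model, $q$, and the set $E_b$, hence the cut; and by (1) it is as large as we please.

**Proposition 13.** Let $\theta\in K$, $q\in N[G_\theta]$, $\kappa\in K$ with $\kappa>\theta$, $b=b_\kappa$, and $E=E_b=b+\Gamma_\kappa$, computed in $N[G]$. If $F$ is a class function of $N[G]$ defined by a formula $\psi(\cdot,\cdot,q)$ and $F\restriction E$ is a weakly monotone map into $\mathrm{No}$, then $F\restriction E$ is constant.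

*Proof.* Suppose that $F\restriction E$ is weakly monotone and nonconstant.

**Step 1: turn the map into a cut.** By Lemma 1, applied in $N[G]$, the set $C=C_{F\restriction E}$ is a nonempty proper initial segment of $E$. By (2) we may pick $h_0,h_1\in\Gamma_\kappa$ with
$$b+h_0\in C,\qquad b+h_1\notin C.$$

**Step 2: find a condition responsible for this.** Let $\Theta(x,h,q)$ be the formula, built from $\psi$, that says: "$x\in X$, the class function $F$ defined by $\psi(\cdot,\cdot,q)$ restricts to a weakly monotone nonconstant map $E_x\to\mathrm{No}$, and $x+h\in C_{F\restriction E_x}$". Then $N[G]\models\Theta(b,h_0,q)$. Let $\dot b$ be the name (7) and $\dot q$ a $P_\theta$-name with $\dot q^G=q$. By Lemma 7(c) some $p\in G$ forces $\Theta(\dot b,\check h_0,\dot q)$.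

**Step 3: shift beyond what $p$ decides.** Choose $\beta<\kappa$ larger than all $\xi\in\operatorname{supp}h_0\cup\operatorname{supp}h_1$ and, if $\kappa\in\operatorname{dom}p$, also with $\beta\ge\operatorname{dom}p(\kappa)$. This is possible since $\operatorname{dom}p(\kappa)<\kappa$, the supports are finite, and $\kappa$ is a limit ordinal. Let $g=e_\beta$ and $G'=\pi_g[G]$. As $g$ vanishes on $\operatorname{dom}p(\kappa)$, we have $\pi_g(p)=p$, so $p\in G'$. By Lemma 12, $N[G']=N[G]$, $\dot b^{G'}=b+g$, and $\dot q^{G'}=q$ since $\theta<\kappa$. Check-names do not change their values. By Lemma 7(c) for the generic filter $G'$,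
$$N[G]=N[G']\models\Theta(b+g,h_0,q),$$
that is, $b+g+h_0\in C_{F\restriction E_{b+g}}$.

**Step 4: the cut has not moved, but the point has.** By Lemma 4, $A_{b+g}=A_b$, so $E_{b+g}=E_b=E$. The class function $F$ is also the same, being defined by $\psi(\cdot,\cdot,q)$ in the same model. So $C_{F\restriction E_{b+g}}=C$, and $b+g+h_0\in C$. But by (1)
$$(b+g+h_0)-(b+h_1)=e_\beta+h_0-h_1$$
is positive, so $b+h_1\lhd b+g+h_0$. As $C$ is an initial segment of $E$, it follows that $b+h_1\in C$. This contradicts the choice of $h_1$. $\square$

*Proof of Theorem B(a).* By (3), every $q\in N[G]$ lies in some $N[G_\theta]$. Proposition 13 then applies to all $\kappa\in K$ above $\theta$, which form a proper class of $N[G]$. The sets $E_{b_\kappa}$ are $\lhd$-convex and isomorphic to $\Gamma_\kappa$ by Proposition 5, applied in $N[G]$. $\square$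

*Proof of Theorem A.* The first sentence is Proposition 5. For the consistency of $T$ we check its axioms in $N[G]$. ZFC holds by Lemma 9. Let $\psi(u,v,w)$ be a formula and suppose that, in $N[G]$, $\psi(\cdot,\cdot,q)$ defines an order-embedding $F$ of $\Lambda$ into $\mathrm{No}$. Take $\theta\in K$ with $q\in N[G_\theta]$ and $\kappa\in K$ above $\theta$. Then $F\restriction E_{b_\kappa}$ is weakly monotone, and it is nonconstant since $F$ is injective and $E_{b_\kappa}$ is infinite. This contradicts Proposition 13. So $N[G]$ satisfies every axiom of $T$, and by the framework of Section 6, $T$ is consistent if ZFC is. If ZFC proved, for some $\psi$, that some set $q$ makes $\psi(\cdot,\cdot,q)$ an order-embedding of $\Lambda$ into $\mathrm{No}$, then $T$ would be inconsistent. So, if ZFC is consistent, no $\psi$ works for $\varphi$. $\square$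

This also completes Corollary D.

## 11. An ordered field containing $\Lambda$, and classes in GB + AC

*Proof of Theorem B(b).* The purpose is to turn a linear order $E$, possibly a proper class, into an ordered field that contains it, without choices. Take the polynomial ring $\mathbb Q[t_e:e\in E]$. A monomial is a finite-support function from $E$ to the nonnegative integers (the exponents). Compare two different monomials by their exponents at the largest $e$ where they differ. This is linear: for transitivity, if $m<m'<m''$, look at the larger of the two places that decide these comparisons; above it all three agree, and at it the exponents increase weakly, with at least one strict step. It is compatible with multiplication, since multiplying by a monomial adds the same exponents on both sides. For instance, if $e<e'$, then $t_e^{100}<t_{e'}$.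

Call a nonzero polynomial positive if the coefficient of its largest monomial is positive. The largest monomial of a product is the product of the largest monomials, and its coefficient is the product of theirs. So there are no zero divisors and products of positive polynomials are positive. Sums of positive polynomials are positive: the largest monomial of the sum is the larger of the two, with its own coefficient or, if the two are equal, with the sum of two positive coefficients. Thus we have an ordered integral domain, and its order extends uniquely to the fraction field, by $f/g>0$ iff $fg>0$.

The field must consist of sets, so we need a representative for each fraction. A factor of a nonzero polynomial involves only variables that occur in it, so factorization takes place in a polynomial ring over $\mathbb Q$ in finitely many variables, which is a UFD with the nonzero rationals as units. Hence every fraction has a unique representative $f/g$ in lowest terms in which the leading coefficient of $g$ is $1$. So the field is definable from $E$ also when $E$ is a proper class.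

If $e<e'$, then $t_{e'}-t_e$ has leading term $t_{e'}$, so $t_e<t_{e'}$. Apply this with $E=\Lambda$, which is definable without parameters. An order-embedding of the resulting ordered field into $\mathrm{No}$, definable from set parameters, would give by $b\mapsto t_b$ an order-embedding of $\Lambda$ definable from set parameters. This is impossible in models of $T$, and $T$ is consistent if ZFC is. $\square$

*Proof of Theorem B(c).* Let ZFC be consistent. Take a model of $T$ together with its classes definable from set parameters. This satisfies GB + AC for sets: class comprehension for formulas without class quantifiers holds because such formulas, with definable classes plugged in, again define definable classes; and class Replacement follows from the Replacement scheme. In this model $\Lambda$ is a class linear order, and the field just built is a class ordered field. A class embedding of either into $\mathrm{No}$ would be definable from set parameters, by some formula $\psi$, and would give an order-embedding of $\Lambda$ into $\mathrm{No}$ definable from set parameters, which $T$ excludes. $\square$
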